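\title{Semiproportional conjugacy classes of sizes 6 and 10}

\begin{abstract}
Two conjugacy classes of a finite group are semiproportional if the irreducible characters can be split into two parts, on each of which the two columns of the character table are proportional. The Semiproportional Classes Conjecture asserts that the size of one such class divides the size of the other. We disprove it: groups of orders $23040$ and $1920$ have semiproportional classes of sizes $6$ and $10$, and for every $n\ge2$ the pair of sizes $2^{n-1}(2^n\pm1)$ occurs. We also derive arithmetic constraints that every semiproportional pair satisfies, prove the conjecture for supersolvable groups and for groups with cyclic Sylow subgroups, and show that our construction cannot produce a counterexample in a solvable group.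
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. For an element $g$ of a group $G$ we write $g^x=x^{-1}gx$, $g^G=\{g^x\mid x\in G\}$ and $C(g)=C_G(g)$, so that $|g^G|=|G:C(g)|$; the symbol $\sim$ denotes conjugacy in $G$. Let $\mathrm{Irr}(G)$ be the set of complex irreducible characters of $G$. The character table has rows indexed by $\mathrm{Irr}(G)$ and columns indexed by the conjugacy classes, and the \emph{column} of the class $g^G$ is the function $\mathrm{Irr}(G)\to\mathbb{C}$, $\chi\mapsto\chi(g)$. The columns satisfy the orthogonality relation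
\begin{equation}\label{eq:orth}
\sum_{\chi\in\mathrm{Irr}(G)}\chi(g)\overline{\chi(h)}=
\begin{cases}|C(g)|&\text{if } g\sim h,\\ 0&\text{if } g\not\sim h.\end{cases}
\end{equation}

\begin{definition}\label{def:semi}
Two functions $\varphi,\psi\colon S\to\mathbb{C}$ are \emph{proportional} if $\varphi=c\psi$ or $\psi=c\varphi$ for some $c\in\mathbb{C}$. They are \emph{semiproportional} if they are not proportional and there is a subset $M\subseteq S$ such that the restrictions $\varphi|_M$, $\psi|_M$ are proportional and the restrictions $\varphi|_{S\setminus M}$, $\psi|_{S\setminus M}$ are proportional. Two conjugacy classes are \emph{semiproportional} if their columns are.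
\end{definition}

The columns of two distinct classes are never proportional: the trivial character $1_G$ would force $c=1$, and two equal nonzero columns are not orthogonal. So one factor of proportionality is impossible, and semiproportionality is the next simplest relation, with two factors. It also follows that semiproportional classes are distinct, and that for distinct classes only the existence of $M$ has to be checked.

Two examples are at hand. Let $z$ be a central involution of $G$ with $gz\not\sim g$. By Schur's lemma $z$ acts as $\pm1$ in each irreducible representation, so $\chi(gz)=\pm\chi(g)$; the classes of $g$ and $gz$ are semiproportional with factors $1$ and $-1$, and they have the same size. In $S_3$ the columns of the identity and of the $3$-cycles are $(1,1,2)$ and $(1,1,-1)$; the factors are $1$ and $-2$, and the sizes are $1$ and $2$. Below we meet the sizes $1,3$ and $6,6$ in $S_4$ and $10,20$ in $S_5$. In every one of these cases one size divides the other. We shall see in Theorem~\ref{thm:arith} that the two factors are always $1$ and $-|h^G|/|g^G|$, so divisibility means that, where the two columns differ, one of them is an integer multiple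 of the other. This suggests the following statement, posed in \cite{source}.

\begin{quote}
\textbf{Semiproportional Classes Conjecture.} \emph{If $g^G$ and $h^G$ are semiproportional conjugacy classes of a finite group $G$, then the cardinality of one of these classes divides the cardinality of the other.}
\end{quote}

The conjecture is false.

\begin{theorem}\label{thm:main}
Let $\Omega=\{1,\dots,6\}$, let $P(\Omega)\cong\mathbb{F}_2^6$ be the group of subsets of $\Omega$ under symmetric difference, and let $W=P(\Omega)/\{\emptyset,\Omega\}$, a group of order $32$. Put $G=W\rtimes S_6$, a group of order $23040$, and let $g,h\in W$ be the images of $\{1\}$ and $\{1,2,3\}$. Then $g^G$ and $h^G$ are semiproportional, $|g^G|=6$ and $|h^G|=10$. Since $6\nmid10$ and $10\nmid6$, the Semiproportional Classes Conjecture is false.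
\end{theorem}

The proof needs no character table. Section~\ref{sec:lift} shows that two classes whose union is the full preimage of one class of a quotient group are semiproportional, which turns the search for a counterexample into a search for an action with two orbits. Section~\ref{sec:examples} proves Theorem~\ref{thm:main} and gives further counterexamples, among them an infinite family. The rest of the paper is about what survives. Section~\ref{sec:arith} characterizes semiproportional pairs and derives constraints on centralizer orders, character values and $\ell'$-parts. Section~\ref{sec:positive} uses them to prove the conjecture for several classes of groups. Section~\ref{sec:solvable} determines the ratios of sizes that the construction of Section~\ref{sec:lift} gives in solvable groups.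

\section{Two classes over one class of a quotient}\label{sec:lift}

The idea is visible in $S_4$.

\begin{example}\label{ex:S4}
Let $G=S_4$ and let $K$ be the Klein four-group, so that $G/K\cong S_3$. Three irreducible characters come from $S_3$: the trivial character, the sign $\varepsilon$, and a character $\psi$ of degree $2$. The other two are $\pi-1$ and $(\pi-1)\varepsilon$, where $\pi$ counts fixed points; $\pi-1$ is irreducible because the action on four points is $2$-transitive.
\[
\begin{array}{c|cc|c|cc}
 &1&(12)(34)&(123)&(12)&(1234)\\
\text{size}&1&3&8&6&6\\ \hline
1&1&1&1&1&1\\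
\varepsilon&1&1&1&-1&-1\\
\psi&2&2&-1&0&0\\ \hline
\pi-1&3&-1&0&1&-1\\
(\pi-1)\varepsilon&3&-1&0&-1&1
\end{array}
\]
The vertical lines group the classes of $S_4$ according to their image in $S_3$. The upper three rows are constant on each group. In the lower two rows the values in each group, weighted by the class sizes, add up to zero: $1\cdot3+3\cdot(-1)=0$, $8\cdot0=0$, $6\cdot1+6\cdot(-1)=0$. In a group of two columns the upper rows therefore give the factor $1$ and the lower rows give a second common factor, $-3$ for the first pair and $-1$ for the last.
\end{example}

Both phenomena are general.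

\begin{lemma}\label{lem:lift}
Let $K\trianglelefteq G$ and $g\in G$, and let $D\subseteq G$ be the full preimage of the conjugacy class of $gK$ in $G/K$. If $D$ is the union of exactly two conjugacy classes $g^G\ne h^G$ of $G$, then these classes are semiproportional. More precisely, for $\chi\in\mathrm{Irr}(G)$,
\[
\chi(g)=\chi(h)\ \text{ if } K\le\ker\chi,\qquad
\chi(g)=-\frac{|h^G|}{|g^G|}\,\chi(h)\ \text{ if } K\not\le\ker\chi .
\]
\end{lemma}

\begin{proof}
If $K\le\ker\chi$, then $\chi$ is a class function of $G/K$, so it is constant on $D$.

Let $K\not\le\ker\chi$, and let $S$ be a module affording $\chi$. The element $e=|K|^{-1}\sum_{k\in K}k$ acts on $S$ as a projection onto the space $S^K$ of vectors fixed by $K$. Since $K$ is normal, $S^K$ is a $G$-submodule; since $K$ acts nontrivially, $S^K\ne S$. As $S$ is irreducible, $S^K=0$ and $e$ acts as $0$. For $x\in G$ the sum $\sum_{k\in K}\chi(xk)$ is the trace of $|K|\,xe$ on $S$, so it vanishes. The set $D$ is a union of cosets of $K$, hence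
\[
0=\sum_{d\in D}\chi(d)=|g^G|\chi(g)+|h^G|\chi(h).
\]
Thus $M=\{\chi: K\le\ker\chi\}$ is a subset as in Definition~\ref{def:semi}, and the classes are distinct.
\end{proof}

The hypothesis that $D$ contains exactly two classes enters only in the last display: with three classes, one linear relation among three values no longer determines the ratio of two of them.

To use the lemma against the conjecture we need control of the class sizes in $D$. If $D=K$, one of the classes is $\{1\}$ and nothing is gained, so $D$ should lie outside $K$. The sizes are easiest to read off when $D$ lies in an abelian normal subgroup, where classes are orbits of the quotient. The following special case does both.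

\begin{corollary}\label{cor:index2}
Let a group $A$ act by automorphisms on an abelian group $W$, and let $V$ be an $A$-invariant subgroup of index $2$ in $W$. If $A$ has exactly two orbits on $W\setminus V$, then these orbits are semiproportional conjugacy classes of $G=W\rtimes A$.
\end{corollary}

\begin{proof}
Since $W$ is abelian, the classes of $G$ contained in $W$ are the orbits of $A$; in particular $V\trianglelefteq G$. The normal subgroup $W/V$ of $G/V$ has order $2$, so its nontrivial element, the coset $W\setminus V$, is central in $G/V$ and forms a class by itself. Its preimage is $D=W\setminus V$. Apply Lemma~\ref{lem:lift} with $K=V$.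
\end{proof}

\section{Counterexamples}\label{sec:examples}

By Corollary~\ref{cor:index2} it suffices to find $A$, $W$, $V$ with two orbits on $W\setminus V$, neither length dividing the other.

\subsection{Splittings of six points}

A first candidate is $W=P(\Omega)$ with $V$ the subgroup of subsets of even size and $A$ the symmetric group. For six points the odd subsets form three orbits, of lengths $6$, $20$, $6$. Identifying each subset with its complement merges the two orbits of length $6$ and halves the middle one. This is the reason for the quotient by $\{\emptyset,\Omega\}$ in Theorem~\ref{thm:main}.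

\begin{proof}[Proof of Theorem~\ref{thm:main}]
An element of $W$ is a pair $\{X,\Omega\setminus X\}$, and $|X|\equiv|\Omega\setminus X|\pmod 2$ because $|\Omega|$ is even. Let $V\le W$ consist of the pairs with $|X|$ even. It is an $S_6$-invariant subgroup of index $2$. The $16$ elements of $W\setminus V$ are the splittings of $\Omega$ into two odd parts: $6$ of shape $1+5$ and $\frac12\binom63=10$ of shape $3+3$. The group $S_6$ preserves the shape and is transitive on the splittings of each shape, so there are exactly two orbits, those of $g$ and $h$. Corollary~\ref{cor:index2} applies.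
\end{proof}

The number six is forced in this construction. With $2m$ points in place of six, $W\setminus V$ is a single orbit for $m\le2$; for $m=4$ the shapes $1+7$ and $3+5$ give orbits of lengths $8$ and $56$, and $8\mid56$; for $m\ge5$ parts of sizes $1$, $3$, $5$ give at least three orbits.

\begin{remark}\label{rem:values}
Lemma~\ref{lem:lift} gives $\chi(g)=\chi(h)$ if $V\le\ker\chi$ and $\chi(g)=-\frac53\chi(h)$ otherwise. One can see these values directly. The $32$ linear characters of $W$ are $\lambda_Y(X)=(-1)^{|X\cap Y|}$ with $Y\subseteq\Omega$ of even size. By Clifford's theorem, the restriction of $\chi\in\mathrm{Irr}(G)$ to the normal subgroup $W$ is a positive integer multiple of the sum of one $G$-orbit of irreducible characters of $W$, that is, of some $\sigma_k=\sum_{|Y|=k}\lambda_Y$ with $k\in\{0,2,4,6\}$. Now $\sigma_0(g)=\sigma_0(h)=1$ and $\sigma_6(g)=\sigma_6(h)=-1$. Of the $15$ pairs $Y$, five contain the point $1$ and nine meet $\{1,2,3\}$ in exactly one point, so $\sigma_2(g)=10-5=5$ and $\sigma_2(h)=6-9=-3$. Finally $\sigma_4=\lambda_\Omega\sigma_2$ takes the values $-5$ and $3$.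
\end{remark}

The proof uses only that the acting group is transitive on both shapes, so $S_6$ can be replaced by a smaller group.

\begin{proposition}\label{prop:1920}
Let $A=\mathrm{PSL}_2(5)\cong A_5$ act on $\Omega$, identified with the six points of the projective line over $\mathbb{F}_5$. Then $W\rtimes A$, a group of order $1920$, has semiproportional classes of sizes $6$ and $10$.
\end{proposition}

\begin{proof}
The group $A$ is simple of order $60$ and transitive on $\Omega$. We must show that it is transitive on the ten splittings of shape $3+3$. Point stabilizers have order $10$, so a subgroup $P$ of order $3$ fixes no point and has two orbits of length $3$ on $\Omega$. If $P$ fixes a splitting, then, having odd order, it fixes both parts, and the parts are the orbits of $P$. So $P$ fixes exactly one splitting $\sigma$. Let $a\le10$ be the length of the $A$-orbit of $\sigma$. The other $P$-orbits in it have length $3$, so $a\equiv1\pmod 3$; the stabilizer of $\sigma$ contains $P$, so $a\mid20$. Hence $a\in\{1,4,10\}$. If $a=1$, then $A$ permutes the two parts of $\sigma$ and, having no subgroup of index $2$, fixes both; this contradicts transitivity on $\Omega$.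 If $a=4$, the simple group $A$ embeds in $S_4$, which has order $24<60$. So $a=10$.
\end{proof}

\subsection{Quadratic forms over $\mathbb{F}_2$}

The numbers $10$ and $6$ are the case $n=2$ of the following family.

\begin{theorem}\label{thm:family}
For every $n\ge2$ there is a group with semiproportional classes of sizes $2^{n-1}(2^n+1)$ and $2^{n-1}(2^n-1)$, and neither size divides the other.
\end{theorem}

\begin{proof}
The quadratic forms with a fixed polar form are a coset of the space of linear functionals, and we take this coset for $W\setminus V$. Let $E=\mathbb{F}_2^{2n}$ with coordinates $u=(s_1,t_1,\dots,s_n,t_n)$, and put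
\[
B(u,u')=\sum_i(s_it_i'+s_i't_i),\qquad Q_0(u)=\sum_i s_it_i .
\]
The form $B$ is alternating and nondegenerate. Let $W$ be the $\mathbb{F}_2$-space of functions $Q\colon E\to\mathbb{F}_2$ such that, for some $c\in\mathbb{F}_2$,
\[
Q(u+u')+Q(u)+Q(u')=cB(u,u')\qquad\text{for all }u,u'\in E .
\]
The map $Q\mapsto c$ is linear, and $Q_0\mapsto1$ because $(s+s')(t+t')+st+s't'=st'+s't$. Its kernel $V$ is the space of linear functionals, which are the functions $B(a,\cdot)$ with $a\in E$. So $V$ has index $2$ in $W$, and $W\setminus V$ consists of the $2^{2n}$ forms $Q_a=Q_0+B(a,\cdot)$. The group $\mathrm{Sp}(E,B)$ of linear maps preserving $B$ acts on $W$ by $Q\mapsto Q\circ T$ and preserves $c$. We claim that $Q_a$ and $Q_b$ lie in the same orbit if and only if $Q_0(a)=Q_0(b)$; the value $Q_0(a)$ is the Arf invariant of $Q_a$.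

First we count zeros. Since $\sum_{s,t\in\mathbb{F}_2}(-1)^{st}=2$, we have $\sum_{u\in E}(-1)^{Q_0(u)}=2^n$. So $Q_0$ takes the value $0$ exactly $N_0=2^{2n-1}+2^{n-1}$ times and the value $1$ exactly $N_1=2^{2n-1}-2^{n-1}$ times. From $Q_a(u)=Q_0(u+a)+Q_0(a)$ we see that $Q_a$ has $N_0$ zeros if $Q_0(a)=0$ and $N_1$ zeros if $Q_0(a)=1$. The number of zeros is constant on orbits and $N_0\ne N_1$, which gives one direction.

For the other direction we use the transvections $T_v(u)=u+B(u,v)v$. We have $T_v^2=1$ and
\[
B(T_vu,T_vu')=B(u,u')+B(u',v)B(u,v)+B(u,v)B(v,u')=B(u,u'),
\]
so $T_v\in\mathrm{Sp}(E,B)$. Let $Q\in W\setminus V$. If $B(u,v)=0$, then $Q(T_vu)=Q(u)$; if $B(u,v)=1$, then $Q(T_vu)=Q(u)+Q(v)+1$. Hence $Q\circ T_v=Q+B(v,\cdot)$ whenever $Q(v)=0$. Suppose $Q_0(a)=Q_0(b)$ and put $v=a+b$. Then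
\[
Q_a(v)=Q_0(a+b)+B(a,a+b)=Q_0(a)+Q_0(b)+B(a,b)+B(a,b)=0,
\]
so $Q_a\circ T_v=Q_{a+v}=Q_b$.

Thus there are exactly two orbits on $W\setminus V$, of lengths $N_0$ and $N_1$, and Corollary~\ref{cor:index2} applies to $W\rtimes\mathrm{Sp}(E,B)$. The ratio $N_0/N_1=1+2/(2^n-1)$ lies strictly between $1$ and $2$ for $n\ge2$. (For $n=1$ it equals $3$.)
\end{proof}

\subsection{The Golay code}

\begin{example}\label{ex:golay}
The extended binary Golay code $\mathcal{C}\le\mathbb{F}_2^{24}$ is invariant under the Mathieu group $M_{24}$, which is $5$-transitive on the coordinates. All weights in $\mathcal{C}$ are even, so the cosets consisting of vectors of even weight form an invariant subgroup $V$ of index $2$ in $W=\mathbb{F}_2^{24}/\mathcal{C}$. Each odd coset has a unique leader of weight $1$ or $3$ \cite[Ch.~11]{CS}. Hence $M_{24}$ has two orbits on $W\setminus V$, of lengths $24$ and $\binom{24}{3}=2024$, and $W\rtimes M_{24}$ has semiproportional classes of these sizes, in the ratio $3:253$.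
\end{example}

\section{Arithmetic of semiproportional classes}\label{sec:arith}

For non-conjugate $g,h\in G$ let $p,q$ be the coprime positive integers with
\[
|C(g)|:|C(h)|=p:q,\qquad\text{equivalently}\qquad |g^G|:|h^G|=q:p .
\]
The conjecture asserts that $1\in\{p,q\}$ for semiproportional classes. The relation $|g^G|\chi(g)+|h^G|\chi(h)=0$ of Lemma~\ref{lem:lift} reads $q\chi(g)=-p\chi(h)$.

We recall two standard notions. For a prime $\ell$, every $x\in G$ is uniquely a product $x=x_\ell x_{\ell'}$ of commuting elements with $x_\ell$ of $\ell$-power order and $x_{\ell'}$ of order prime to $\ell$. Both are powers of $x$, and $(x^t)_{\ell'}=(x_{\ell'})^t$. An \emph{$\ell'$-element} is an element of order prime to $\ell$. The \emph{class sum} $c_x\in\mathbb{C}G$ is the sum of the elements of $x^G$; it lies in the center $Z(\mathbb{C}G)$.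

\begin{theorem}\label{thm:arith}
For non-conjugate $g,h\in G$ the following are equivalent:
\begin{enumerate}
\item[(1)] $g^G$ and $h^G$ are semiproportional;
\item[(2)] every $\chi\in\mathrm{Irr}(G)$ satisfies $\chi(g)=\chi(h)$ or $|g^G|\chi(g)+|h^G|\chi(h)=0$;
\item[(3)] $\bigl(|h^G|c_g-|g^G|c_h\bigr)(c_g+c_h)=0$ in $Z(\mathbb{C}G)$.
\end{enumerate}
If they hold, then:
\begin{enumerate}
\item[(a)] there is an integer $A\ge1$ with $|C(g)|=p(p+q)A$ and $|C(h)|=q(p+q)A$;
\item[(b)] $\chi(g)\equiv\chi(h)\pmod{p+q}$ in the ring of algebraic integers, for all $\chi\in\mathrm{Irr}(G)$;
\item[(c)] $g_{\ell'}\sim h_{\ell'}$ for every prime $\ell$ dividing $p+q$.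
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of the equivalence]
(1)$\Rightarrow$(2). The definition leaves both factors free; the trivial character fixes one, and orthogonality fixes the other. Let $M$ be as in Definition~\ref{def:semi}, and let $N$ be its complement. Interchanging $M$ and $N$ if necessary, we have $1_G\in M$, so the factor on $M$ is $1$ and $\chi(g)=\chi(h)$ on $M$. As (2) is symmetric in $g$ and $h$, we may assume that $\chi(g)=b\chi(h)$ on $N$ for some $b\in\mathbb{C}$. Put $m=\sum_{\chi\in M}|\chi(h)|^2\ge1$ and $n=\sum_{\chi\in N}|\chi(h)|^2$. The relation \eqref{eq:orth} for the pairs $(g,h)$, $(h,h)$, $(g,g)$ gives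
\[
m+bn=0,\qquad m+n=|C(h)|,\qquad m+|b|^2n=|C(g)| .
\]
The first equation shows $n>0$ and $b=-m/n$. Then $|C(g)|=m+m^2/n=\frac mn|C(h)|$, so $b=-p/q$.

(2)$\Rightarrow$(1). Take $M=\{\chi:\chi(g)=\chi(h)\}$.

(2)$\Leftrightarrow$(3). By Schur's lemma an element $z\in Z(\mathbb{C}G)$ acts on a module affording $\chi$ as a scalar $\omega_\chi(z)$. The map $\omega_\chi$ is an algebra homomorphism, and taking traces gives $\omega_\chi(c_x)=|x^G|\chi(x)/\chi(1)$. If $\omega_\chi(z)=0$ for all $\chi$, then $z$ annihilates the regular module, so $z=0$. The value of $\omega_\chi$ on the product in (3) is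
\[
\frac{|g^G|\,|h^G|}{\chi(1)^2}\,\bigl(\chi(g)-\chi(h)\bigr)\bigl(|g^G|\chi(g)+|h^G|\chi(h)\bigr),
\]
and it vanishes exactly when $\chi$ satisfies the alternative in (2).
\end{proof}

For the remaining parts let $R=\mathbb{Z}[\zeta]$, where $\zeta$ is a primitive $|G|$-th root of unity. The ring $R$ contains all character values of $G$ and its subgroups, is closed under complex conjugation, and consists of algebraic integers; a rational algebraic integer is an integer.

\begin{proof}[Proof of (a) and (b)]
Let $M=\{\chi:\chi(g)=\chi(h)\}$ with complement $N$. On $N$ we have $q\chi(g)=-p\chi(h)$ with $p,q$ coprime, which should make $\chi(h)$ divisible by $q$. For $\chi\in N$ put $\alpha_\chi=\chi(h)/q$, so that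
\[
\chi(g)=-p\alpha_\chi,\qquad \chi(h)=q\alpha_\chi .
\]
If $r,s$ are integers with $rp+sq=1$, then $\alpha_\chi=-r\chi(g)+s\chi(h)\in R$. Hence $\chi(g)-\chi(h)=-(p+q)\alpha_\chi\in(p+q)R$ for $\chi\in N$, while the difference is $0$ for $\chi\in M$. This is (b).

Put $A=\sum_{\chi\in N}\alpha_\chi\overline{\alpha_\chi}\in R$ and $m=\sum_{\chi\in M}|\chi(h)|^2$. By \eqref{eq:orth}, $m-pqA=0$ and $|C(h)|=m+q^2A=q(p+q)A$. So $A$ is a positive rational number in $R$, hence a positive integer, and $|C(g)|=\frac pq|C(h)|=p(p+q)A$.
\end{proof}

For a prime $\ell\mid p+q$, part (b) says that the columns of $g$ and $h$ agree modulo $\ell$. To prove (c) we need to know what characters see modulo $\ell$. The answer is the class of the $\ell'$-part. Fix a maximal ideal $\mathfrak{L}$ of $R$ containing $\ell$. It exists because $1/\ell$ is not an algebraic integer, and $\mathfrak{L}\cap\mathbb{Z}=\ell\mathbb{Z}$.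

\begin{lemma}\label{lem:modl}
\begin{enumerate}
\item[(i)] $\chi(z)\equiv\chi(z_{\ell'})\pmod{\mathfrak{L}}$ for all $z\in G$ and $\chi\in\mathrm{Irr}(G)$.
\item[(ii)] If $x,y$ are $\ell'$-elements with $\chi(x)\equiv\chi(y)\pmod{\mathfrak{L}}$ for all $\chi\in\mathrm{Irr}(G)$, then $x\sim y$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Diagonalize $z$, and with it its powers $z_{\ell'}$ and $z_\ell$, in a representation affording $\chi$. Then $\chi(z)=\sum_i\theta_i\eta_i$ and $\chi(z_{\ell'})=\sum_i\theta_i$, where $\theta_i,\eta_i\in R$ and $\eta_i^{\ell^k}=1$ for $\ell^k=|z_\ell|$. The field $R/\mathfrak{L}$ has characteristic $\ell$, so $(\eta_i-1)^{\ell^k}\equiv\eta_i^{\ell^k}-1=0$ and therefore $\eta_i\equiv1\pmod{\mathfrak{L}}$.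

(ii) Suppose $x\not\sim y$. We want an $R$-linear combination of irreducible characters that vanishes at $y$ and is nonzero modulo $\mathfrak{L}$ at $x$. The combination $\sum_\chi\overline{\chi(x)}\chi$ from \eqref{eq:orth} takes the value $|C(x)|$ at $x$, which may be divisible by $\ell$. To remove the $\ell$-part we induce from a subgroup that contains a Sylow $\ell$-subgroup $P$ of $C(x)$. Since $x$ is an $\ell'$-element centralizing $P$, the subgroup $E$ generated by $x$ and $P$ is $\langle x\rangle\times P$. Put
\[
f=\sum_{\lambda\in\mathrm{Irr}(\langle x\rangle)}\overline{\lambda(x)}\,(\lambda\times1_P).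
\]
By \eqref{eq:orth} for $\langle x\rangle$, the function $f$ equals $|x|$ on $xP$ and $0$ elsewhere on $E$. The induced class function is $f^G(z)=|E|^{-1}\sum f(tzt^{-1})$, summed over the $t\in G$ with $tzt^{-1}\in E$. For $u\in P$ the element $xu$ has $\ell$-part $u$, so $x$ is the only $\ell'$-element of $xP$. If $z$ is an $\ell'$-element, only the $t$ with $tzt^{-1}=x$ contribute. Hence
\[
f^G(y)=0,\qquad f^G(x)=\frac{|x|\,|C(x)|}{|E|}=\frac{|C(x)|}{|P|},
\]
and the latter is an integer prime to $\ell$, so it is not in $\mathfrak{L}$. On the other hand, each $(\lambda\times1_P)^G$ is a character of $G$, so $f^G$ is an $R$-linear combination of irreducible characters, and the hypothesis gives $f^G(x)\equiv f^G(y)\pmod{\mathfrak{L}}$. This is a contradiction.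
\end{proof}

\begin{proof}[Proof of (c)]
We showed $\chi(g)-\chi(h)\in(p+q)R\subseteq\mathfrak{L}$. By Lemma~\ref{lem:modl}(i), $\chi(g_{\ell'})\equiv\chi(h_{\ell'})\pmod{\mathfrak{L}}$ for all $\chi$, and Lemma~\ref{lem:modl}(ii) finishes the proof.
\end{proof}

In Theorem~\ref{thm:main} we have $|C(g)|=3840$ and $|C(h)|=2304$, so $p=5$, $q=3$ and $A=96$. The next example illustrates (c), and it shows that semiproportional classes need not arise from Lemma~\ref{lem:lift}.

\begin{example}\label{ex:S5}
Let $G=S_5$, $g=(12)$, $h=(123)(45)$, with $|C(g)|=12$, $|C(h)|=6$ and class sizes $10$, $20$. Let $\pi_k$ be the permutation character on $k$-subsets. Counting orbits on products gives $\langle\pi_1,\pi_1\rangle=\langle\pi_1,\pi_2\rangle=2$ and $\langle\pi_2,\pi_2\rangle=3$, so $\theta=\pi_1-1$ and $\psi=\pi_2-\pi_1$ have norm $1$ and are irreducible, of degrees $4$ and $5$. From $\pi_1(g)=3$, $\pi_2(g)=4$, $\pi_1(h)=0$, $\pi_2(h)=1$ we obtain, on $1,\varepsilon,\psi,\psi\varepsilon,\theta,\theta\varepsilon$ with $\varepsilon$ the sign, the values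
\[
g\colon\ 1,-1,1,-1,2,-2,\qquad h\colon\ 1,-1,1,-1,-1,1 .
\]
The squares add up to $12$ and $6$, so by \eqref{eq:orth} every other irreducible character vanishes at $g$ and $h$. The classes are semiproportional with factors $1$ and $-2$. Here $p=2$, $q=1$, $A=2$, and for $\ell=3$ the $\ell'$-parts are $(12)$ and $(45)$. The union of the two classes has $30$ elements, so it is not a union of cosets of $A_5$ or $S_5$, the only nontrivial normal subgroups; it is not the preimage of a class of a proper quotient.
\end{example}

\section{Groups for which the conjecture holds}\label{sec:positive}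

\begin{theorem}\label{thm:positive}
Let $g^G$ and $h^G$ be semiproportional classes of $G$.
\begin{enumerate}
\item[(i)] If for some prime $\ell\mid p+q$ a Sylow $\ell$-subgroup of $C(g_{\ell'})$ is cyclic, then one of $|g^G|$, $|h^G|$ divides the other. In particular the conjecture holds if all Sylow subgroups of $G$ are cyclic.
\item[(ii)] The conjecture holds for all supersolvable groups.
\item[(iii)] If $G$ is nilpotent, then $|g^G|=|h^G|$.
\end{enumerate}
\end{theorem}

Parts (i) and (iii) come from Theorem~\ref{thm:arith}(c), which reduces the comparison of $g$ and $h$ to a comparison of their $\ell$-parts. Part (ii) is an induction through a normal subgroup $V$, and the two lemmas below treat the two possibilities: the images of $g$ and $h$ in $G/V$ are conjugate or they are not.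

\begin{lemma}\label{lem:quotient}
Let $g^G$, $h^G$ be semiproportional and $V\trianglelefteq G$. If $gV$ and $hV$ are not conjugate in $G/V$, then their classes in $G/V$ are semiproportional, with the same pair $(p,q)$.
\end{lemma}

\begin{proof}
Regard $\mathrm{Irr}(G/V)$ as a subset of $\mathrm{Irr}(G)$. By Theorem~\ref{thm:arith}(2) each $\chi$ in it satisfies $\chi(g)=\chi(h)$ or $q\chi(g)=-p\chi(h)$, so the two distinct classes of $G/V$ are semiproportional. Let $(\bar p,\bar q)$ be their pair. Their columns differ, so $\chi(g)\ne\chi(h)$ for some $\chi\in\mathrm{Irr}(G/V)$. For this $\chi$, Theorem~\ref{thm:arith}(2) in $G$ and in $G/V$ gives $q\chi(g)=-p\chi(h)$ and $\bar q\chi(g)=-\bar p\chi(h)$. If $\chi(h)=0$, then $\chi(g)=0=\chi(h)$, which is excluded. Hence $\bar p/\bar q=p/q$.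
\end{proof}

If the images are conjugate, we may put $g$ and $h$ in one coset of $V$, and the ratio of the class sizes can be read off inside that coset.

\begin{lemma}\label{lem:coset}
Let $V\trianglelefteq G$, $g\in G$, and let $L$ be the preimage of $C_{G/V}(gV)$, so that $L$ acts on the coset $gV$ by conjugation.
\begin{enumerate}
\item[(i)] For $y\in gV$ the set $y^G\cap gV$ is the $L$-orbit $y^L$, and $|y^G|=|G:L|\,|y^L|$.
\item[(ii)] If $V$ is an elementary abelian $\ell$-group, regarded as a vector space over $\mathbb{F}_\ell$, and $gV$ is identified with $V$ by $gw\leftrightarrow w$, then each $x\in L$ acts as the affine map $w\mapsto w^x+[g,x]$, where $[g,x]=g^{-1}g^x\in V$.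
\end{enumerate}
\end{lemma}

\begin{proof}
(i) As $yV=gV$, we have $y^x\in gV$ if and only if $(gV)^x=gV$, that is, $x\in L$. In particular $C(y)\le L$, so $|y^G|=|G:L|\,|L:C(y)|=|G:L|\,|y^L|$.

(ii) We have $(gw)^x=g^xw^x=g\,[g,x]\,w^x$, and the automorphism $w\mapsto w^x$ of $V$ is additive, hence $\mathbb{F}_\ell$-linear.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
(i) By Theorem~\ref{thm:arith}(c) we may replace $h$ by a conjugate so that $g=su$ and $h=sv$ with common $\ell'$-part $s$ and with $\ell$-parts $u,v\in H=C(s)$. By Sylow's theorem a further conjugation of $h$ by an element of $H$, which fixes $s$, places $v$ in a Sylow $\ell$-subgroup of $H$ containing $u$. This subgroup is cyclic of prime-power order, so its subgroups form a chain; say $\langle u\rangle\le\langle v\rangle$. Since $s$ and $v$ are powers of $h$, we have $C(h)=C_H(v)$, and likewise $C(g)=C_H(u)$. Hence $C(h)\le C(g)$ and $|g^G|$ divides $|h^G|$. If $\langle v\rangle\le\langle u\rangle$, the roles of $g$ and $h$ are interchanged. The last statement follows because $p+q\ge2$ has a prime divisor and subgroups of cyclic groups are cyclic.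

(ii) Recall that $G$ is supersolvable if it has a series of normal subgroups with cyclic factors. Quotients of such a group are supersolvable, and if $G\ne1$ there is a normal subgroup $V$ of prime order $\ell$: take a subgroup of prime order in the first nontrivial term, where it is characteristic. We use induction on $|G|$; the trivial group has no pair of distinct classes. If $gV$ and $hV$ are not conjugate in $G/V$, then Lemma~\ref{lem:quotient} and induction give $1\in\{p,q\}$.

Otherwise we may assume $h\in gV$. By Lemma~\ref{lem:coset}, $L$ acts on $gV\cong\mathbb{F}_\ell$ as a group $B$ of maps $w\mapsto\lambda w+c$, and it suffices to show that one of $|g^L|$, $|h^L|$ divides the other. A nontrivial translation generates a group transitive on $\mathbb{F}_\ell$, which would give $g\sim h$. So $B$ contains no nontrivial translation, the multiplier $\lambda$ embeds $B$ in $\mathbb{F}_\ell^\times$, and $B$ is cyclic of some order $m$. If $m=1$, all orbits have length $1$. If $m>1$, a generator has a multiplier $\lambda\ne1$ of order $m$ and the fixed point $c/(1-\lambda)$; with this point as origin it is $w\mapsto\lambda w$, so all other orbits have length $m$. In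 both cases the two lengths lie in $\{1,m\}$.

(iii) Let $\ell$ be a prime dividing $p+q$. A nilpotent group is the direct product of its Sylow subgroups, so $G=P\times Q$ with $P$ an $\ell$-group and $Q$ of order prime to $\ell$. The components of $g$ are $g_\ell\in P$ and $g_{\ell'}\in Q$, and $|C(g)|=|C_P(g_\ell)|\,|C_Q(g_{\ell'})|$; the same holds for $h$. By Theorem~\ref{thm:arith}(c), $g_{\ell'}$ and $h_{\ell'}$ are conjugate in $G$, hence in $Q$. So $p/q=|C_P(g_\ell)|/|C_P(h_\ell)|$, and $\{p,q\}=\{1,\ell^k\}$ for some $k\ge0$. Since $\ell$ divides $p+q=1+\ell^k$, we get $k=0$ and $p=q=1$.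
\end{proof}

The example $S_3$ from the introduction shows that equality of sizes does not extend from nilpotent to supersolvable groups. In (ii) the prime order of $V$ is used only in the second case, to make $gV$ an affine line. The group of Theorem~\ref{thm:main} falls into the second case with $|V|=16$, where $gV$ is an affine space of dimension $4$ and the orbits have lengths $6$ and $10$.

\section{The role of solvability}\label{sec:solvable}

In the counterexamples of Section~\ref{sec:examples} the subgroup $K=V$ is a $2$-group and $p+q$ equals $8$, $2^{n+1}$ or $256$. The next theorem explains this, and it shows that Lemma~\ref{lem:lift} yields no counterexample in a solvable group.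

\begin{theorem}\label{thm:solvable}
Let $K\trianglelefteq G$ and $g\in G$, and suppose that the preimage $D$ of the class of $gK$ in $G/K$ is the union of exactly two classes of $G$, with sizes in the ratio $q:p$ in lowest terms.
\begin{enumerate}
\item[(i)] If $K$ is solvable, then $p+q$ is a power of a prime $\ell$ dividing $|K|$.
\item[(ii)] If $G$ is solvable, then $\{p,q\}=\{1,\ell^j-1\}$ for some prime $\ell$ and some $j\ge1$; in particular the conclusion of the conjecture holds for these classes. Conversely, every such pair occurs.
\end{enumerate}
\end{theorem}

The proof reduces to a minimal normal subgroup $K$ and then, by Lemma~\ref{lem:coset}, to a group of affine maps with two orbits. We use that a minimal normal subgroup is elementary abelian if it is solvable.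

Let $Y$ be a finite vector space over $\mathbb{F}_\ell$. An \emph{affine space} over $Y$ is a set $\Lambda$ on which $Y$ acts simply transitively by \emph{translations} $a\mapsto a+y$. A bijection $\beta$ of $\Lambda$ is \emph{affine} if $\beta(a+y)=\beta(a)+\beta'(y)$ for a linear map $\beta'$, its \emph{linear part}. The map $\beta\mapsto\beta'$ is a homomorphism, and its kernel consists of the translations. A group $B$ of affine maps acts on $Y$ through linear parts, and $B$-invariant subspaces of $Y$ refer to this action.

One expects two orbits to arise from a fixed point and its complement, but this is not always so on $\Lambda$ itself. In Example~\ref{ex:S4} the coset $(12)K$ consists of two transpositions and two $4$-cycles, so the orbits have lengths $2$ and $2$ and there is no fixed point. The fixed point appears only after passing to a subspace or quotient space, and the statement that survives this passage concerns the ratio.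

\begin{proposition}\label{prop:affine}
Let $\Lambda$ be an affine space over a finite $\mathbb{F}_\ell$-space $Y$, and let $B$ be a solvable group of affine maps of $\Lambda$ with exactly two orbits. Then the ratio of the orbit lengths is $1:(\ell^j-1)$ or its inverse, for some $j\ge1$.
\end{proposition}

\begin{proof}
We use induction on $\dim Y$, which is at least $1$ because $|\Lambda|\ge2$.

\emph{Reducible case.} Suppose $Z$ is a $B$-invariant subspace with $0<Z<Y$. Then $B$ permutes the cosets $a+Z$, and it acts by affine maps on the set $\Lambda/Z$ of these cosets, an affine space over $Y/Z$. It has one or two orbits there. If there are two, their preimages in $\Lambda$ are disjoint nonempty $B$-invariant sets, so they are the two orbits on $\Lambda$; the lengths are multiplied by $|Z|$ and the ratio is unchanged. If $B$ is transitive on $\Lambda/Z$, fix a coset $\omega$, an affine space over $Z$, and let $B_\omega$ be its stabilizer, which acts on $\omega$ by affine maps. Each orbit $O$ of $B$ on $\Lambda$ meets all cosets in the same positive number of points, so $|O|=|\Lambda/Z|\,|O\cap\omega|$. An element of $B$ that carries one point of $\omega$ to another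 lies in $B_\omega$, so $O\cap\omega$ is an orbit of $B_\omega$. Thus $B_\omega$ has two orbits on $\omega$, with the same ratio. In both situations the acting group is solvable and the dimension is smaller, so induction applies.

\emph{Irreducible case.} Suppose $0$ and $Y$ are the only $B$-invariant subspaces. The vectors $y$ whose translation lies in $B$ form a subgroup $T$ of $Y$, hence a subspace, and $T$ is invariant because conjugating the translation by $y$ with $\beta$ gives the translation by $\beta'(y)$. If $T=Y$, then $B$ is transitive. So $T=0$, and $B$ acts faithfully on $Y$. If $B=1$, then $|\Lambda|=2$, $\ell=2$, and the ratio is $1:(2^1-1)$.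

Let $B\ne1$. We look for a fixed point of $B$, and this is where solvability is used: a minimal normal subgroup $R$ of $B$ is an $r$-group for a prime $r$, and the fixed points of an $r$-group can be counted modulo $r$. The space $C_Y(R)$ of vectors fixed by $R$ is $B$-invariant since $R\trianglelefteq B$, and it is not $Y$ since $R\ne1$ acts faithfully. So $C_Y(R)=0$. All nontrivial orbits of $R$ have length divisible by $r$, so $|Y|\equiv|C_Y(R)|=1\pmod r$. The number of fixed points of $R$ on $\Lambda$ is congruent to $|\Lambda|=|Y|\equiv1$ modulo $r$, so there is a fixed point $a$. If $a+y$ is also fixed by $R$, then $y\in C_Y(R)=0$; so $a$ is the only fixed point. As $R\trianglelefteq B$, the group $B$ fixes $a$, and the orbits have lengths $1$ and $|Y|-1$.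
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:solvable}]
Write $D=g^G\cup h^G$. In both parts $K$ is solvable, and $K\ne1$ because $D$ is not a single class. We use induction on $|K|$.

\emph{Reduction.} Let $V\le K$ be a minimal normal subgroup of $G$; it is an elementary abelian $\ell$-group for a prime $\ell$ dividing $|K|$. The image $\bar D$ of $D$ in $G/V$ is the preimage of the class of $gK$ under $G/V\to G/K$, and it is the union of the classes of $gV$ and $hV$. Suppose these classes are distinct. Their preimages in $G$ are disjoint, contain $g^G$ and $h^G$ respectively, and have union $D$, so they equal $g^G$ and $h^G$. The ratio of sizes in $G/V$ is therefore again $q:p$, and induction applied to $K/V\trianglelefteq G/V$ gives both claims. So we may suppose that $\bar D$ is a single class. Then $D$ is the preimage of the class of $gV$, and we may take $h\in gV$.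

\emph{Affine action.} Since $gV\subseteq g^G\cup h^G$, Lemma~\ref{lem:coset} shows that $L$ acts on $gV$, an affine space over $V$, by affine maps with exactly two orbits $g^L$ and $h^L$. Their lengths $a,b$ are in the ratio $q:p$, and $a+b=|V|$ is a power of $\ell$. With $d=\gcd(a,b)$ we have $a=dq$ and $b=dp$, so $p+q=|V|/d$ is a power of $\ell$. This proves (i). If $G$ is solvable, the group of affine maps induced by $L$ is solvable, and Proposition~\ref{prop:affine} gives the first statement of (ii).

\emph{Converse.} Let $G=\mathrm{AGL}_1(\ell^j)$ be the group of maps $w\mapsto\lambda w+c$ of the field with $\ell^j$ elements, let $K$ be the subgroup of translations, and let $g=1$, so that $D=K$. Both $K$ and $G/K$ are abelian, so $G$ is solvable. Conjugation by $w\mapsto\lambda w$ multiplies the translation vector by $\lambda^{\pm1}$, so $D$ is the union of two classes, of sizes $1$ and $\ell^j-1$.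
\end{proof}

Solvability of $G$ in Theorem~\ref{thm:solvable}(ii) cannot be weakened to solvability of $K$: in Theorem~\ref{thm:family} the subgroup $K=V$ is abelian, while $\{p,q\}=\{2^n+1,2^n-1\}$ does not contain $1$. Theorem~\ref{thm:solvable} concerns only the pairs that come from Lemma~\ref{lem:lift}, and by Example~\ref{ex:S5} these are not all semiproportional pairs. We do not decide whether the conjecture holds for all solvable groups.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Character theory and abstract structure of finite groups},
\texttt{http://g2a2.imm.uran.ru/plenary\_talks/Belonogov.pdf}.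

\bibitem{CS}
Conway and Sloane, \emph{Sphere Packings, Lattices and Groups}.

\end{thebibliography}
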